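# An infinite antichain of Borel functions under continuous reduction

## 1. Three functions on a convergent sequence

Let $K=\omega+1$ be a convergent sequence: the points $0,1,2,\dots$ are isolated and converge to the point $\omega$. Consider three functions with domain $K$.

The first is the identity $\mathrm{Id}_K\colon K\to K$. The second is $d\colon K\to\{0,1\}$ with $d(k)=0$ for $k<\omega$ and $d(\omega)=1$. The third is $e\colon K\to\Delta$, where $\Delta=\omega\cup\{\infty\}$ is discrete, with $e(k)=k$ and $e(\omega)=\infty$.

We say that $f$ reduces to $g$ if $f$ can be computed from $g$ by continuous pre-processing and post-processing: $f=\tau\circ g\circ\sigma$ with $\sigma$ continuous from $\operatorname{dom} f$ to $\operatorname{dom} g$, and $\tau$ continuous on the set of values $g(\sigma(\operatorname{dom} f))$. How do our three functions compare?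

Since $\tau\circ \mathrm{Id}_K\circ\sigma$ is always continuous and $d$ is not, $d$ does not reduce to $\mathrm{Id}_K$. Since $\tau\circ d\circ\sigma$ takes at most two values, neither $\mathrm{Id}_K$ nor $e$ reduces to $d$. So $\mathrm{Id}_K$ and $d$ are incomparable. On the other hand both reduce to $e$, and in fact every function $f$ with domain $K$ does: take $\sigma=\mathrm{id}$ and $\tau=f\circ e^{-1}$, which is continuous because its domain $\Delta$ is discrete.

For functions with finite discrete nonempty domain the comparison is trivial. If $f$ is such a function and $g$ has at least as many values as $f$, choose for each value $v$ of $f$ a point $s_v\in\operatorname{dom} g$ so that the values $g(s_v)$ are distinct, and put $\sigma(x)=s_{f(x)}$, $\tau(g(s_v))=v$. Both are continuous, since a finite subset of a metrizable space is discrete. Conversely $\tau\circ g\circ\sigma$ never has more values than $g$. So up to equivalence these functions form the chain $1<2<3<\cdots$, ordered by the number of values. On $K$ we have just met two incomparable functions. How far does incomparability go? Can there be infinitely many pairwise incomparable functions?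

## 2. The quasi-order, and what a better quasi-order is

A Polish space is a separable, completely metrizable space; it is zero-dimensional if its clopen sets form a base. Every countable compact metrizable space is Polish and zero-dimensional: for a metric $\rho$ and a point $x$, only countably many radii are attained as distances from $x$, and a ball around $x$ whose radius is not attained is clopen.

**Definition (partial Borel functions and reduction).** We consider functions $f$ from $X$ to $Y$, where $X,Y$ are zero-dimensional Polish spaces, defined on a Borel set $\operatorname{dom} f\subseteq X$ and Borel measurable there. For two such functions, $f$ from $X$ to $Y$ and $g$ from $X'$ to $Y'$, write $f\le g$ if there are a continuous $\sigma\colon\operatorname{dom} f\to\operatorname{dom} g$ and a continuous $\tau\colon g(\sigma(\operatorname{dom} f))\to Y$ with $f=\tau\circ g\circ\sigma$ on $\operatorname{dom} f$. Write $f\equiv g$ if $f\le g$ and $g\le f$.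

The relation is reflexive. It is transitive: if $f=\tau g\sigma$ and $g=\tau' h\sigma'$, then $f=(\tau\tau')h(\sigma'\sigma)$, where $\tau'$ is restricted to $h(\sigma'\sigma(\operatorname{dom} f))$ and so takes values in $g(\sigma(\operatorname{dom} f))$, the domain of $\tau$. So $\le$ is a quasi-order. It does not see homeomorphic copies: if $\alpha$ and $\beta$ are homeomorphisms of the domain and the codomain, then $\beta f\alpha^{-1}\equiv f$. Every zero-dimensional Polish space is homeomorphic to a closed subset of the Baire space $\mathscr N=\omega^\omega$, so every one of our functions is $\equiv$-equivalent to a partial Borel function from $\mathscr N$ to $\mathscr N$ with Borel domain, and the $\equiv$-classes form a set.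

**Definition (wqo, bqo).** A quasi-order $(Q,\le_Q)$ is a well quasi-order (wqo) if every sequence $(q_m)_{m\in\omega}$ in $Q$ has indices $m<m'$ with $q_m\le_Q q_{m'}$. Following Nash-Williams, it is a better quasi-order (bqo) if for every map $\varphi\colon[\omega]^\omega\to Q$ that is continuous for the discrete topology on $Q$ there is $A\in[\omega]^\omega$ with $\varphi(A)\le_Q\varphi(A\setminus\{\min A\})$. Here $[\omega]^\omega$ is the set of infinite subsets of $\omega$ with its usual Polish topology.

Two small examples. The order $(\omega,\le)$ is a bqo: given $\varphi$, choose $A$ with $\varphi(A)$ as small as possible; then $\varphi(A)\le\varphi(A\setminus\{\min A\})$. Second, every bqo is a wqo: given $(q_m)$, put $\varphi(A)=q_{\min A}$. This is continuous, since the sets $\{A:\min A=m\}$ are open, and a good $A$ gives $q_m\le_Q q_{m'}$ with $m=\min A<m'=\min(A\setminus\{m\})$. An infinite antichain, or an infinite strictly descending sequence, is a sequence with no $m<m'$ such that $q_m\le_Q q_{m'}$. So either of them refutes wqo, and hence bqo.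

The problem, whose source is "A Quasi-Order On Continuous Functions" (https://github.com/lclem/bibliographer), asks whether the set of all Borel functions between zero-dimensional Polish spaces, quasi-ordered by $\le$, is a bqo. The answer is no. We shall prove the following two theorems in ZFC; the functions $f_N$ are constructed in Section 5.

**Theorem A.** The functions $f_N$ $(N\ge4)$ are pairwise $\le$-incomparable Borel functions between countable compact zero-dimensional spaces. Hence the Borel functions between zero-dimensional Polish spaces are not a bqo (nor a wqo) under $\le$.

**Theorem B.** There is a family $(F_S)_{S\subseteq\omega}$ of functions from the countable compact space $\omega^\omega+1$ to itself such that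
$$F_S\le F_{S'}\iff S\subseteq S'\qquad(S,S'\subseteq\omega),$$
and each $F_S$ restricts to a homeomorphism from a closed set $C_S$ onto the whole space $\omega^\omega+1$, while the complement of $C_S$ is an open set of isolated points. In particular $F_S$ is a union of two continuous functions, one on a closed set and one on its open complement.

## 3. Trees of bounded height as compact spaces

Our domains will be trees whose nodes are the points of a compact space. Let $\Omega$ be a countable alphabet and let $\mathcal T$ be a nonempty set of finite sequences over $\Omega$, of bounded length, closed under initial segments. For $x\in\mathcal T$ put $V_x=\{y\in\mathcal T:x\subseteq y\}$, and give $\mathcal T$ the topology generated by the sets $V_x$ and their complements. For example, $\omega^{\le1}$ (the root and its children $(0),(1),\dots$) will turn out to be a copy of $K$, with the root as the limit point.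

**$\mathcal T$ is countable, compact, metrizable and zero-dimensional.** It is countable since $\Omega$ is. Map $y\in\mathcal T$ to $\chi_y\in2^{\mathcal T}$, where $\chi_y(x)=1$ iff $x\subseteq y$. This map is injective, because $\chi_y=\chi_{y'}$ gives $y\subseteq y'\subseteq y$. The sets $V_x$ and their complements are exactly the preimages of the subbasic clopen sets of $2^{\mathcal T}$, so the map is an embedding. Its range is closed. Indeed, let $\chi$ be in the closure of the range and let $Z=\{x:\chi(x)=1\}$. Each of the following properties involves at most two coordinates and holds for every $\chi_y$, so it holds for $\chi$: $\emptyset\in Z$; if $x\in Z$ and $w\subseteq x$ then $w\in Z$; any two members of $Z$ are comparable. So $Z$ is a chain of sequences of bounded length. It has a longest element $y\in\mathcal T$, and $Z=\{x:x\subseteq y\}$, that is, $\chi=\chi_y$. Thus $\mathcal T$ is homeomorphic to a closed subset of $2^{\mathcal T}$.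

**Convergence.** A subbasic neighborhood of $x$ is either $V_w$ with $w\subseteq x$, which contains $V_x$, or the complement of $V_w$ with $w\not\subseteq x$. In the latter case either $w$ and $x$ are incompatible and $V_w\cap V_x=\emptyset$, or $w\supsetneq x$ and $V_w\subseteq V_{x^\frown w(|x|)}$. Hence the sets $V_x\setminus\bigcup_{e\in F}V_{x^\frown e}$, with $F\subseteq\Omega$ finite (and $V_{x^\frown e}=\emptyset$ if $x^\frown e\notin\mathcal T$), form a neighborhood base at $x$. Spelled out:

**(F)** $y_k\to x$ if and only if for every finite $F\subseteq\Omega$ and all large $k$: $y_k\supseteq x$, and either $y_k=x$ or $y_k(|x|)\notin F$.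

So $y_k$ converges to $x$ when it sits above $x$ and the first letter after $x$ leaves every finite set; what happens further up is irrelevant. A node without proper extensions is isolated, since then $V_x=\{x\}$. A subtree (a nonempty subset closed under initial segments) has as its own tree topology the subspace topology, because $V_w$ traces the corresponding set when $w$ is in the subtree and traces $\emptyset$ otherwise.

## 4. Jump functions and interval patterns

For $n\ge1$ let $T=\omega^{\le n}$, and let $E$ be a set of pairs $(a,b)$ with $0\le a<b\le n$. Take new symbols $\langle a,k\rangle\notin\omega$ and put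
$$X=T\cup\{x^\frown\langle a,k\rangle:\ x\in T,\ (a,|x|)\in E,\ k\in\omega\}.$$
This is again a tree of bounded height. Define $f_{n,E}\colon X\to T$ to be the identity on $T$ and
$$f_{n,E}(x^\frown\langle a,k\rangle)=x|a,$$
where $x|a$ is the initial segment of $x$ of length $a$. By (F), $x^\frown\langle a,k\rangle\to x$ as $k\to\infty$, while the values are constantly $x|a\ne x$. So each pair $(a,b)\in E$ prescribes a discontinuity at every node of level $b$: the function value jumps down to level $a$. Think of $E$ as a pattern of intervals $[a,b]$ on the levels $0,\dots,n$. The function is Borel because its domain is countable.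

**Smallest case.** Let $J=f_{1,\{(0,1)\}}$. Its points are $\emptyset$, $(c)$ and $(c)^\frown\langle0,k\rangle$, with values $\emptyset$, $(c)$ and $\emptyset$. The functions $\mathrm{Id}_K$ and $d$ of Section 1 reduce to $J$: the first since $J$ is the identity on $\omega^{\le1}\cong K$, the second via $\sigma(\omega)=(0)$, $\sigma(k)=(0)^\frown\langle0,k\rangle$, $\tau((0))=1$, $\tau(\emptyset)=0$. But $J$ and $e$ are incomparable, and the two arguments for this are worth seeing before the general proof.

First, $J\not\le e$. Suppose $J=\tau e\sigma$. Since $J$ is injective on $\omega^{\le1}$, so is $\sigma$. Each $(c)$ is the limit of the points $(c)^\frown\langle0,k\rangle$, at which $J$ takes a value different from $J((c))$; so $\sigma((c))$ is a limit of points different from it, and $\sigma((c))=\omega$. This holds for every $c$, against injectivity.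

Second, $e\not\le J$. Suppose $e=\tau J\sigma$ with $\sigma\colon K\to\operatorname{dom} J$. Then $\sigma$ and $J\sigma$ are injective, and $z=\sigma(\omega)$ is a limit of distinct points, so $z\in\omega^{\le1}$ and $J(z)=z$. If $\sigma(k)\in\omega^{\le1}$ for infinitely many $k$, then $J(\sigma(k))=\sigma(k)\to z=J(z)$ along these $k$, and applying $\tau$ gives $k\to\infty$ in the discrete space $\Delta$, which is false. So $\sigma(k)=(c_k)^\frown\langle0,r_k\rangle$ for all large $k$, and then $J(\sigma(k))=\emptyset$ for all large $k$, against injectivity of $J\sigma$.

So a reduction must send non-isolated points to non-isolated points, and must produce jumps from jumps. It is natural to hope that jump functions with different patterns are incomparable. The next remark shows what stands in the way.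

**Remark 1 (stretching).** Let $h\colon\{0,\dots,n\}\to\{0,\dots,n'\}$ be strictly increasing with $(h(a),h(b))\in E'$ whenever $(a,b)\in E$. Then $f_{n,E}\le f_{n',E'}$.

To check this, define $s\colon\omega^{\le n}\to\omega^{\le n'}$ by letting $s(\emptyset)$ be the sequence of $h(0)$ zeros, and letting $s(x^\frown c)$ be $s(x)^\frown c$ followed by $h(|x|+1)-h(|x|)-1$ zeros. Then $|s(x)|=h(|x|)$, $s$ is injective, and $s(x)|h(a)=s(x|a)$ for $a\le|x|$. Let $\sigma=s$ on $\omega^{\le n}$ and $\sigma(x^\frown\langle a,k\rangle)=s(x)^\frown\langle h(a),k\rangle$, which is a node of the target because $(h(a),h(|x|))\in E'$. If $y_k\to x\in\omega^{\le n}$ with $y_k\supsetneq x$, then $\sigma(y_k)\supsetneq\sigma(x)$, and the letter of $\sigma(y_k)$ at position $|\sigma(x)|$ is $y_k(|x|)$, with $\langle a,r\rangle$ replaced by $\langle h(a),r\rangle$; these letters leave every finite set. So $\sigma$ is continuous by (F). Finally $\tau=s^{-1}$ is continuous on the compact set $s(\omega^{\le n})$, and $\tau(f_{n',E'}(\sigma(x^\frown\langle a,k\rangle)))=\tau(s(x)|h(a))=\tau(s(x|a))=x|a$, as required.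

Now try the obvious candidates.

The first is a single jump of varying length, $E=\{(0,n)\}$ on $\omega^{\le n}$. For $n\le n'$ the map $h(m)=m$ for $m<n$, $h(n)=n'$ stretches the one pattern into the other. So these functions form an increasing sequence: the length of a jump by itself is not preserved, because levels can be inserted inside it.

The second is a staircase of overlapping intervals, where lengths are held in place by the neighbors: $n=2N+1$ and $E=\{(2j,2j+3):0\le j\le N-1\}$. Here stretching inside one interval also affects the intervals overlapping it. But the pattern for $N$ is an initial part of the pattern for $N'\ge N$, and the inclusion $h(m)=m$ gives a reduction. Again an increasing sequence. Making only the first interval special, say $(0,5)$ instead of $(0,3)$ (with $N\ge 2$), does not help, for the same inclusion works.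

What fails is that nothing marks the upper end of the staircase. So mark both ends. If the two marks are recognizable, and if overlaps force consecutive intervals to go to consecutive intervals, then the staircase has to be mapped onto the whole of the other one, and its length is determined.

One warning. A reduction need not come from a stretching map, and jumps need not land on the exact level one expects.

**Remark 2 (one level of slack).** We have $f_{1,\{(0,1)\}}\le f_{2,\{(1,2)\}}$ by the following reduction: $\sigma(\emptyset)=\emptyset$, $\sigma((c))=(c,0)$, $\sigma((c)^\frown\langle0,k\rangle)=(c,0)^\frown\langle1,k\rangle$; the target function has the values $\emptyset$, $(c,0)$, $(c)$ at these points, and we let $\tau(\emptyset)=\emptyset$, $\tau((c,0))=(c)$, $\tau((c))=\emptyset$. Continuity of $\sigma$ is read off from (F). In the set $\{\emptyset\}\cup\{(c):c\in\omega\}\cup\{(c,0):c\in\omega\}$ the points other than $\emptyset$ are isolated, and if points of it converge to $\emptyset$, their first letters (where they are not $\emptyset$) leave every finite set, and their $\tau$-images, being $\emptyset$ or $(c)$, converge to $\emptyset$. So $\tau$ is continuous. Here $\sigma$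 takes level $0$ to level $0$ and level $1$ to level $2$, yet the jump lands on level $1$.

We shall see that the slack never exceeds one level on either side, measured in the source tree. Placing the lower ends of intervals on even levels only, two apart, makes the possible landing zones disjoint. The upper ends go on odd levels.

## 5. The functions $f_N$

**Definition.** Let $N\ge4$ and $n=n_N=2N+1$. Let
$$r_N(0)=2,\qquad r_N(j)=j+1\ \ (1\le j\le N-3),\qquad r_N(N-2)=r_N(N-1)=r_N(N)=N,$$
and
$$p_N(j)=2r_N(j)+1\qquad(0\le j\le N). \tag{1}$$
Let $E_N=\{(2j,p_N(j)):0\le j\le N\}$, $T_N=\omega^{\le n}$,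
$$X_N=T_N\cup S_N,\qquad S_N=\{x^\frown\langle a,k\rangle:\ x\in T_N,\ (a,|x|)\in E_N,\ k\in\omega\},$$
and $f_N=f_{n,E_N}\colon X_N\to T_N$. That is, $f_N(x)=x$ for $x\in T_N$ and $f_N(x^\frown\langle a,k\rangle)=x|a$.

Explicitly, $p_N(0)=5$, $p_N(j)=2j+3$ for $1\le j\le N-3$, and $p_N(N-2)=p_N(N-1)=p_N(N)=2N+1$. So $2j<p_N(j)\le n$, and the interval lengths $p_N(j)-2j$ are
$$5\ (j=0),\quad 3\ (1\le j\le N-3),\quad 5\ (j=N-2),\quad 3\ (j=N-1),\quad 1\ (j=N).$$
For instance
$$E_4=\{(0,5),(2,5),(4,9),(6,9),(8,9)\},\qquad E_5=\{(0,5),(2,5),(4,7),(6,11),(8,11),(10,11)\}.$$
The meaning of $r_N(j)$: it is the index of the last interval whose lower end lies in the $j$-th interval, since $2j'<p_N(j)$ iff $j'\le r_N(j)$. The quantity that will recognize the marks is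
$$r_N(j)-j=2\ (j=0),\quad 1\ (1\le j\le N-3),\quad 2\ (j=N-2),\quad 1\ (j=N-1),\quad 0\ (j=N). \tag{2}$$

The points of $S_N$ have no proper extensions in $X_N$, so they are isolated, and $T_N$ is closed in $X_N$. Distinct intervals have distinct lower ends, so an interval in $E_N$ is determined by its lower end. Every maximal level $n$ carries jumps, since $(2N,n)\in E_N$.

**Rigidity Lemma.** Let $N,N'\ge4$, let $W$ be a neighborhood of the root $\emptyset$ in $X_N$, and let $\sigma\colon W\to X_{N'}$ and $\tau\colon f_{N'}(\sigma(W))\to T_N$ be continuous with $f_N|_W=\tau\circ f_{N'}\circ\sigma$. Then $N=N'$.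

The lemma is local: it needs a reduction only near the root. For Theorem A we shall use $W=X_N$; the local form is what will let us glue many $f_N$ together in Section 10.

For the proof, write $T,n,p,r,E,f$ for the objects belonging to $N$, and $T',n',p',r',E',S',g$ for those belonging to $N'$, with $g=f_{N'}$. By (F) we may shrink $W$ (restricting $\tau$ accordingly) and assume
$$W=\{y\in X_N:\ y=\emptyset\ \text{or}\ y(0)\notin F\}\quad\text{with $F$ finite.}$$
If $x\in T\cap W$, then all initial segments of $x$ are in $W$; and if moreover $x\neq\emptyset$, every extension of $x$ in $X_N$ is in $W$. For $x=\emptyset$ all but finitely many children are in $W$.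

## 6. A reduction climbs trees and turns jumps into jumps

**Step 1: $\sigma$ maps nodes to nodes.** The purpose is to show that on the tree part, $\sigma$ is an injection into $T'$ with inverse $\tau$. This is the argument for $J\not\le e$, in general.

*Claim: $\sigma$ is injective on $T\cap W$, and for $x\in T\cap W$ we have $\sigma(x)\in T'$, $g(\sigma(x))=\sigma(x)$ and $\tau(\sigma(x))=x$.*

On $T\cap W$ we have $\tau g\sigma=f=\mathrm{id}$, so $\sigma$ is injective there. Next, $\sigma(x)$ is not isolated in $X_{N'}$. If $|x|<n$, then $x^\frown c\to x$ as $c\to\infty$, with $x^\frown c\in T\cap W$ for all but finitely many $c$. The points $\sigma(x^\frown c)$ are pairwise distinct and converge to $\sigma(x)$. If $|x|=n$, choose $(a,n)\in E$. Then $x^\frown\langle a,k\rangle\to x$ inside $W$, and $f(x^\frown\langle a,k\rangle)=x|a\ne x=f(x)$; so $\sigma(x^\frown\langle a,k\rangle)\ne\sigma(x)$, because equal $\sigma$-values give equal $f$-values, and these points converge to $\sigma(x)$. In both cases $\sigma(x)$ is a limit of points different from it. Points of $S'$ are isolated, so $\sigma(x)\in T'$. Hence $g(\sigma(x))=\sigma(x)$ and $\tau(\sigma(x))=\tau(g(\sigma(x)))=f(x)=x$.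

**Step 2: $\sigma$ climbs.** The purpose is to see that $\sigma$ is almost a tree embedding.

*Claim: if $x\in T\cap W$ and $|x|<n$, then for all but finitely many $c$ we have $\sigma(x)\subsetneq\sigma(x^\frown c)$, and the letters $\sigma(x^\frown c)(|\sigma(x)|)$ leave every finite set as $c\to\infty$.*

We have $\sigma(x^\frown c)\to\sigma(x)$, and $\sigma(x^\frown c)\ne\sigma(x)$ by injectivity. Apply (F).

**Step 3: jumps come from jumps.** The purpose is to show that the discontinuity of $f$ at level $p(j)$ must be produced by a discontinuity of $g$, and to record which one. This is the argument for $e\not\le J$, in general.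

*Claim: let $x\in T\cap W$, $|x|=p(j)$, $a=2j$, $z=\sigma(x)$. There are $i<|z|$ and $b'\ge|z|$ with $(i,b')\in E'$, $z|i\in g(\sigma(W))$ and $\tau(z|i)=x|a$.*

Since $p(j)\ge5$, $x\ne\emptyset$, so $x^\frown\langle a,k\rangle\in W$ for all $k$. Let $u_k=\sigma(x^\frown\langle a,k\rangle)$. Then $u_k\to z$, and $\tau(g(u_k))=f(x^\frown\langle a,k\rangle)=x|a$ for all $k$. By Step 1, $z=g(z)$ is in the domain of $\tau$ and $\tau(z)=x\ne x|a$. As $\tau$ is continuous at $z$,
$$\text{no subsequence of }(g(u_k))\text{ converges to }z. \tag{3}$$

If $u_k\in T'$ for infinitely many $k$, then $g(u_k)=u_k\to z$ along these $k$, against (3). So for all large $k$ we have $u_k=y_k{}^\frown\langle i_k,r_k\rangle$ with $y_k\in T'$ and $(i_k,|y_k|)\in E'$, and $g(u_k)=y_k|i_k$. By (F), $u_k\supseteq z$ for large $k$. Since $z\in T'$ and $u_k\notin T'$, we have $u_k\supsetneq z$, and so $z\subseteq y_k$.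

Suppose $i_k\ge|z|$ for infinitely many $k$. For these $k$, $y_k|i_k\supseteq z$. Either $y_k|i_k=z$, or $y_k|i_k\supsetneq z$ and its letter at position $|z|$ is $u_k(|z|)$. By (F) applied to $u_k\to z$, the letters $u_k(|z|)$ leave every finite set. So, again by (F), $g(u_k)=y_k|i_k\to z$ along these $k$, against (3).

Hence for all large $k$ we have $i_k<|z|\le|y_k|$, and $g(u_k)=y_k|i_k=z|i_k$. Fix one such $k$ and put $i=i_k$, $b'=|y_k|$. Then $(i,b')\in E'$, $z|i=g(u_k)\in g(\sigma(W))$ and $\tau(z|i)=x|a$.

## 7. Making the reduction uniform

**Step 4: from $\sigma$ to two finite maps.** So far the level of $\sigma(x)$ and the index $i$ depend on $x$. The purpose of this step is to pass to a subtree on which they depend only on the level of $x$ and on $j$.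

Let $G_0$ be the set of $x\in T\cap W$ such that $\sigma(x|m)\subsetneq\sigma(x|(m+1))$ for all $m<|x|$. It contains $\emptyset$ and is closed under initial segments, and by Step 2 every node of $G_0$ of length $<n$ has infinitely many children in $G_0$. Call a tree with this last property, all of whose nodes have length $\le n$, infinitely branching of height $n$; its maximal nodes are those of length $n$.

*Pigeonhole fact. If the maximal nodes of an infinitely branching tree of height $n$ are colored with finitely many colors, then there is an infinitely branching subtree of height $n$ with the same root whose maximal nodes all have one color.* This is proved by induction on $n$. For $n=0$ the tree is a single node. For $n\ge1$, the part of the tree above each child of the root is an infinitely branching tree of height $n-1$ with that child as root; by induction it has an infinitely branching subtree of height $n-1$, with that child as root, whose maximal nodes all have one color. Infinitely many children get the same color. Keep the root and the chosen subtrees above these children.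

For each $j\le N$ and each $y\in G_0$ with $|y|=p(j)$, fix an index $i$ as in Step 3. (If $p(j)=p(j^*)$ with $j\neq j^*$, the node $y$ gets one index for $j$ and one for $j^*$.) Color a maximal node $x$ of $G_0$ by the sequence $(|\sigma(x|m)|)_{m\le n}$ together with the indices chosen for $x|p(j)$, $0\le j\le N$. All these numbers are at most $n'$, so there are finitely many colors. The pigeonhole fact gives an infinitely branching subtree $G\subseteq G_0$ of height $n$ whose maximal nodes have one color. Every node of $G$ extends to a maximal node of $G$, so the common color yields a function $h\colon\{0,\dots,n\}\to\{0,\dots,n'\}$, strictly increasing since $G\subseteq G_0$, and indices $i_j$, such that: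

1. $\sigma(x)\subsetneq\sigma(x^\frown c)$ whenever $x,x^\frown c\in G$, and $|\sigma(x)|=h(|x|)$ for $x\in G$;
2. for all $x\in G$ with $|x|=p(j)$ we have $\tau(\sigma(x)|i_j)=x|2j$; moreover $i_j<h(p(j))$, and $(i_j,b')\in E'$ for some $b'\ge h(p(j))$.

By the definition of $E'$ there is $\varphi(j)\in\{0,\dots,N'\}$ with $i_j=2\varphi(j)$ and $b'=p'(\varphi(j))$. Therefore
$$p'(\varphi(j))\ \ge\ h(p(j))\qquad(0\le j\le N). \tag{4}$$
We now have $h$, telling where levels go, and $\varphi$, telling which interval of $E'$ serves the $j$-th interval of $E$.

## 8. Where a jump can land

**Step 5: the landing zones.** The purpose is to bound the slack seen in Remark 2. We claim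
$$2\varphi(j)<h(2j+1)\quad(0\le j\le N),\qquad h(2j-1)<2\varphi(j)\quad(1\le j\le N). \tag{5}$$

Put $\ell=2j$, $m=p(j)\ge\ell+1$, $i=2\varphi(j)$. Recall $i<h(m)$ and, for $x\in G$ with $|x|=m$, $\tau(\sigma(x)|i)=x|\ell$. The idea is that $\sigma(x)|i$ must carry enough information about $x$ to recover $x|\ell$, which gives the lower bound; and it must not be so close to the nodes $\sigma(y)$ with $|y|>\ell$ that continuity of $\tau$ forces more than $x|\ell$, which gives the upper bound.

*Lower bound.* Suppose $j\ge1$ and $i\le h(\ell-1)$. Take $y\in G$ with $|y|=\ell-1$ and two distinct children $y^\frown c,\ y^\frown c'$ in $G$. Extend them to $x,x'\in G$ of length $m$. Both $\sigma(x)$ and $\sigma(x')$ extend $\sigma(y)$, which has length $h(\ell-1)\ge i$, so $\sigma(x)|i=\sigma(y)|i=\sigma(x')|i$. But $\tau$ maps this one point to $x|\ell=y^\frown c$ and to $x'|\ell=y^\frown c'$, a contradiction.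

*Upper bound.* Suppose $i\ge h(\ell+1)$. Since $i<h(m)$, there is $q$ with $h(q)\le i<h(q+1)$ and $\ell+1\le q<m$. (If $m=\ell+1$ the supposition already contradicts $i<h(m)$.) Fix $y\in G$ with $|y|=q$. For each child $y^\frown c\in G$ choose $x_c\in G$ of length $m$ extending $y^\frown c$, and put $v_c=\sigma(x_c)|i$. As $|\sigma(y^\frown c)|=h(q+1)>i$, we have $v_c=\sigma(y^\frown c)|i$. Moreover $\tau(v_c)=x_c|\ell=y|\ell$, and $y|\ell\ne y$ because $q>\ell$.

If $i=h(q)$, then $v_c=\sigma(y)$ and $\tau(v_c)=y$ by Step 1, a contradiction.

If $i>h(q)$, then $v_c\supsetneq\sigma(y)$, and the letter of $v_c$ at position $h(q)=|\sigma(y)|$ is $\sigma(y^\frown c)(|\sigma(y)|)$. By Step 2 these letters leave every finite set as $c\to\infty$ along the children of $y$ in $G$. So $v_c\to\sigma(y)$ by (F), and by continuity $\tau(v_c)\to\tau(\sigma(y))=y$. But $\tau(v_c)=y|\ell\ne y$ for all $c$, a contradiction.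

This proves (5). In particular the zones are disjoint: for $0\le j<N$,
$$2\varphi(j)<h(2j+1)<2\varphi(j+1),$$
so $\varphi\colon\{0,\dots,N\}\to\{0,\dots,N'\}$ is strictly increasing.

## 9. Counting intervals, and Theorem A

**Step 6: overlaps force $N=N'$.** The purpose is to turn (4) and (5) into a statement about $r$ and $r'$ alone, and then use the marks at both ends.

Let $j'\le r(j)$. Then $2j'<p(j)$, so $2j'+1\le p(j)$, and by (5), monotonicity of $h$, (4) and (1),
$$2\varphi(j')<h(2j'+1)\le h(p(j))\le p'(\varphi(j))=2r'(\varphi(j))+1.$$
Hence
$$j'\le r(j)\ \Longrightarrow\ \varphi(j')\le r'(\varphi(j)). \tag{6}$$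
In words: overlapping intervals go to overlapping intervals. Recall from (2), applied to $N'$, that $r'(t)-t\le2$ for all $t$, with equality only for $t\in\{0,N'-2\}$.

*The lower mark.* Apply (6) with $j=0$ and $j'=2=r(0)$. Since $\varphi$ is strictly increasing, $\varphi(0)+2\le\varphi(2)\le r'(\varphi(0))$. So $r'(\varphi(0))-\varphi(0)=2$, which gives $\varphi(0)\in\{0,N'-2\}$ and $\varphi(2)=\varphi(0)+2$. Hence $\varphi(1)=\varphi(0)+1$.

*The upper mark.* Apply (6) with $j=N-2$ and $j'=N=r(N-2)$. Then $\varphi(N-2)+2\le\varphi(N)\le r'(\varphi(N-2))$, so likewise $\varphi(N-2)\in\{0,N'-2\}$. As $\varphi(0)<\varphi(N-2)$ and both values lie in $\{0,N'-2\}$, we get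
$$\varphi(0)=0,\qquad \varphi(1)=1,\qquad \varphi(N-2)=N'-2.$$

*The staircase between.* Let $1\le j\le N-3$. Then $0=\varphi(0)<\varphi(j)<\varphi(N-2)=N'-2$, so $r'(\varphi(j))=\varphi(j)+1$. As $j+1=r(j)$, (6) gives $\varphi(j+1)\le\varphi(j)+1$, and therefore $\varphi(j+1)=\varphi(j)+1$. Starting from $\varphi(1)=1$ we obtain $\varphi(j)=j$ for all $j\le N-2$. In particular $N'-2=\varphi(N-2)=N-2$, that is, $N=N'$. This proves the Rigidity Lemma. $\blacksquare$

**Proof of Theorem A.** The spaces $X_N$ and $T_N$ are countable, compact, metrizable and zero-dimensional by Section 3, and $f_N$ is Borel because $X_N$ is countable. If $f_N\le f_{N'}$ via $\sigma,\tau$, the Rigidity Lemma with $W=X_N$ gives $N=N'$. So the $f_N$ are pairwise incomparable, and in particular the Borel functions are not a wqo. For bqo, define $\varphi(A)=f_{4+\min A}$ for $A\in[\omega]^\omega$. This is continuous into the discrete set, since it depends only on $\min A$. As $\min(A\setminus\{\min A\})\ne\min A$, we have $\varphi(A)\not\le\varphi(A\setminus\{\min A\})$ for every $A$. $\blacksquare$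

## 10. Gluing: a copy of $(\mathcal P(\omega),\subseteq)$ on one space

Infinitely many incomparable functions can be glued together in many ways, one for each infinite set of indices. We do this so that all the resulting functions live on the same space.

We need one classical theorem. For a space $Z$, the derivative $Z^{(1)}$ is the set of non-isolated points of $Z$. One iterates, with $Z^{(0)}=Z$, $Z^{(\alpha+1)}=(Z^{(\alpha)})^{(1)}$, and intersections at limit stages. For instance $K^{(1)}=\{\omega\}$ and $K^{(2)}=\emptyset$. The Mazurkiewicz–Sierpiński theorem says that a countable compact metrizable space whose $\alpha$-th derivative is a set of exactly $m\ge1$ points is homeomorphic to $\omega^\alpha\cdot m+1$. For $K$ this is the case $\alpha=m=1$. It is used only to identify spaces with $\omega^\omega+1$.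

**Proof of Theorem B.** For infinite $D\subseteq\{4,5,\dots\}$ let $X_D^*$ and $Y_D^*$ be the one-point compactifications of $\bigsqcup_{N\in D}X_N$ and $\bigsqcup_{N\in D}T_N$, both with added point $\infty$. Each piece is compact and open, and a neighborhood of $\infty$ contains all but finitely many of the pieces. These spaces are compact Hausdorff and have a countable base (bases of the pieces, and complements of finite unions of pieces), so they are metrizable; being countable, they are zero-dimensional. Let
$$F_D=\bigcup_{N\in D}f_N\cup\{(\infty,\infty)\}\colon X_D^*\to Y_D^*.$$

**Step 1: the spaces.** We identify $X_D^*$ and $Y_D^*$ with $\omega^\omega+1$. The non-isolated points of $X_N$ are exactly the nodes in $T_N$: a node of length $<n_N$ is the limit of its children, a node of length $n_N$ is the limit of nodes $x^\frown\langle 2N,k\rangle$, and points of $S_N$ are isolated. In $T_N$, the nodes of length $n_N$ are isolated and the others are not; repeating this, the $k$-th derivative of $T_N$ is the set of nodes of length $\le n_N-k$. So $X_N^{(1)}=T_N$ and $X_N^{(k+1)}=T_N^{(k)}$. For each finite $k$ the $k$-th derivatives of $X_N$ and $T_N$ are nonempty for all large $N$, and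 for each fixed $N$ the derivatives become empty after finitely many steps. Since the pieces are open, derivatives can be computed in each piece separately. As $D$ is infinite, at each finite stage $\infty$ is a limit of points of the derivatives of the pieces, so it survives. Hence
$$(X_D^*)^{(\omega)}=(Y_D^*)^{(\omega)}=\{\infty\},$$
and by the Mazurkiewicz–Sierpiński theorem both spaces are homeomorphic to $\omega^\omega+1$. Since $\le$ is invariant under homeomorphisms of domain and codomain, and so are the properties of $C_S$ in Theorem B, we may work with $F_D\colon X_D^*\to Y_D^*$.

**Step 2: the two continuous pieces.** We find the closed set required in the theorem. Let $C_D=\bigsqcup_{N\in D}T_N\cup\{\infty\}$. Its complement $\bigsqcup_{N\in D}S_N$ consists of isolated points, so it is open and $C_D$ is closed. The restriction $F_D|_{C_D}$ is the canonical bijection onto $Y_D^*$. It is the identity on each $T_N$, whose topology is the subspace topology from $X_N$, and it respects the neighborhoods of $\infty$; so it is a continuous bijection of compact Hausdorff spaces, hence a homeomorphism. On the discrete open complement $F_D$ is trivially continuous.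

**Step 3: if $D\subseteq D'$, then $F_D\le F_{D'}$.** This is the easy direction. Take for $\sigma$ the inclusion $X_D^*\subseteq X_{D'}^*$ and for $\tau$ the identity on $Y_D^*\subseteq Y_{D'}^*$. Since $D$ is infinite, these inclusions are injective and continuous on compact spaces, hence homeomorphic embeddings. So $\sigma$ is continuous, and so is $\tau$ from the subspace $F_{D'}(X_D^*)=Y_D^*$ of $Y_{D'}^*$ to the space $Y_D^*$. Clearly $\tau F_{D'}\sigma=F_D$.

**Step 4: if $F_D\le F_{D'}$, then $|D\setminus D'|\le1$.** Here the local form of the Rigidity Lemma is used. Let $\sigma,\tau$ be witnesses. Since $\tau F_{D'}\sigma=F_D$ is injective on $C_D$, so is $\sigma$. Hence for at most one $N\in D$ is the root $\emptyset_N$ of $X_N$ mapped to $\infty$. Let $N\in D$ be any other index. Then $\sigma(\emptyset_N)\in X_{N'}$ for some $N'\in D'$. As $X_{N'}$ is open and $\sigma$ is continuous, there is a neighborhood $W$ of $\emptyset_N$ in $X_N$ with $\sigma(W)\subseteq X_{N'}$. On $f_{N'}(\sigma(W))=F_{D'}(\sigma(W))\subseteq T_{N'}$ the map $\tau$ is continuous, its values are in $F_D(W)=f_N(W)\subseteq T_N$, and $\tau\circ f_{N'}\circ\sigma=f_N$ on $W$. By the Rigidity Lemma $N=N'\in D'$.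

**Step 5: removing the error of one.** Step 4 controls $D\setminus D'$ only up to one element, so we let each element of $S$ contribute infinitely many indices. Partition $\{4,5,\dots\}$ into infinite sets $D_0,D_1,\dots$. For $S\subseteq\omega$ put
$$D(S)=D_0\cup\bigcup_{s\in S}D_{s+1},\qquad F_S=F_{D(S)},\qquad C_S=C_{D(S)}.$$
The set $D_0$ ensures that $D(S)$ is infinite even for $S=\emptyset$. If $S\subseteq S'$, then $D(S)\subseteq D(S')$ and $F_S\le F_{S'}$ by Step 3. If $s\in S\setminus S'$, then $D(S)\setminus D(S')\supseteq D_{s+1}$ is infinite, so $F_S\not\le F_{S'}$ by Step 4. Transporting everything to $\omega^\omega+1$ by the homeomorphisms of Step 1 finishes the proof. $\blacksquare$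

**Corollary.** Already among functions $\omega^\omega+1\to\omega^\omega+1$ that are unions of two continuous functions (one on a closed set, one on its open complement), $\le$ has:

1. an antichain of cardinality $2^{\aleph_0}$, for instance $\{F_{S_A}:A\subseteq\omega\}$ with $S_A=\{2n:n\in A\}\cup\{2n+1:n\notin A\}$; this is the largest possible size, as there are only $2^{\aleph_0}$ many $\equiv$-classes of Borel functions;
2. an infinite strictly descending sequence $F_{\omega\setminus\{0,\dots,k\}}$, $k\in\omega$, so $\le$ is not well-founded;
3. a copy of every countable partial order $P$, and a chain isomorphic to $(\mathbb R,\le)$.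

All these functions are $\mathbf\Delta^0_2$-measurable, in particular of Baire class 1. Thus bqo, wqo and well-foundedness all fail for every class of functions containing them.

**Proof.** By Theorem B it suffices to work in $(\mathcal P(\omega),\subseteq)$, apart from the bound in part 1 and the statement on measurability.

For part 1, let $A\ne B$. If $n\in A\setminus B$, then $2n\in S_A\setminus S_B$ and $2n+1\in S_B\setminus S_A$; if $n\in B\setminus A$, exchange the roles. So $S_A$ and $S_B$ are incomparable. For the bound, every $\equiv$-class contains a partial Borel function $f$ from $\mathscr N$ to $\mathscr N$ with Borel domain, and $f$ is determined by the countable family of Borel sets $f^{-1}(U)$, where $U$ runs through a countable base of $\mathscr N$. There are $2^{\aleph_0}$ Borel sets, hence at most $(2^{\aleph_0})^{\aleph_0}=2^{\aleph_0}$ such functions.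

For part 2, the sets $\omega\setminus\{0,\dots,k\}$ strictly decrease with $k$.

For part 3, identify $P$ with a subset of $\omega$ and map $p$ to $\{q:q\le p\}\subseteq P$. If $p\le p'$, the set of $p$ is contained in that of $p'$ by transitivity; conversely, containment gives $p\in\{q:q\le p'\}$, that is, $p\le p'$. For the chain, identify $\mathbb Q$ with $\omega$ and map $r\in\mathbb R$ to $\{q\in\mathbb Q:q<r\}$; since $\mathbb Q$ is dense in $\mathbb R$, $r\le r'$ holds iff the set of $r$ is contained in the set of $r'$.

For measurability, in a countable metrizable space every subset is a countable union of points, hence $F_\sigma$; applying this to complements, every subset is also $G_\delta$. So the preimage of every open set under each of our functions is both $F_\sigma$ and $G_\delta$. This is $\mathbf\Delta^0_2$-measurability, and in particular the functions are of Baire class 1. A class of functions containing them contains the infinite antichain of part 1 and the strictly descending sequence of part 2, so it is not wqo, hence not bqo, and not well-founded. $\blacksquare$
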